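# Counting cocycles modulo $\gcd(|A/A'|,|G|)$

## 1. Involutions outside a subgroup of index two

Let $D_4=\langle r,s\mid r^4=s^2=1,\ srs=r^{-1}\rangle$ be the symmetry group of the square, of order $8$. Take the subgroup $R=\langle r\rangle$. The elements outside $R$ are $s,sr,sr^2,sr^3$, and all four have square $1$. Now take instead $V=\{1,r^2,s,sr^2\}$. The elements outside $V$ are $r,r^3,sr,sr^3$, and exactly two of them, $sr$ and $sr^3$, have square $1$. In the group $D_3$ of order $6$, all three elements outside the rotation subgroup have square $1$.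

In each case we have a group $E$, a normal subgroup $G$ of index $2$, and an involution $f\in E\setminus G$. If $\sigma$ denotes conjugation by $f$ on $G$, then
$$(gf)^2=g\cdot fgf^{-1}\cdot f^2=g\,\sigma(g),$$
so we counted the solutions $g\in G$ of $g\,\sigma(g)=1$. We found $4,2,3$ solutions for $|G|=4,4,3$. The number is not always a multiple of $|G|$, but in these cases it is a multiple of $\gcd(2,|G|)$, which is $2,2,1$ respectively.

Let us make the quotient larger. Let $E=D_4\times\langle t\rangle$ with $t^2=1$, and $G=V$. The quotient $E/V$ is $C_2\times C_2$, generated by the images of $sr$ and $t$. Count the pairs $(h_1,h_2)$ of commuting elements with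
$$h_1\in V\,sr,\qquad h_2\in V\,t,\qquad h_1^2=h_2^2=1 .$$
By the above $h_1\in\{sr,sr^3\}$. Every $h_2=vt$ with $v\in V$ has square $v^2=1$. The two commute if and only if $v$ commutes with $h_1$. Since $(sr)s(sr)^{-1}=sr^2$ and $r^2$ is central in $D_4$, this holds exactly for $v\in\{1,r^2\}$. So there are $2\cdot 2=4$ pairs. Here the quotient has order $4$, the group $V$ has order $4$, and $\gcd(4,4)=4$ divides $4$.

In all these examples we count the ways to lift the quotient $A=E/G$ back into $E$ by a homomorphism. Is there a divisor of this number that depends only on the sizes of the groups involved?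

## 2. Cocycles, sections, and the statement of the theorem

Throughout, $A$ acts on $G$ by automorphisms, written $g\mapsto{}^ag$, and $A'$ is the commutator subgroup of $A$. We write $|X|_p$ for the $p$-part of $|X|$ and $C_X(Y)$ for the centralizer of $Y$ in $X$.

**Definition (cocycle).** A cocycle is a map $\zeta:A\to G$ with $\zeta(ab)=\zeta(a)\cdot{}^a\zeta(b)$ for all $a,b\in A$. The set of cocycles is $Z^1(A,G)$.

Putting $a=b=1$ gives $\zeta(1)=1$. If the action is trivial, a cocycle is a homomorphism $A\to G$. If $A=\langle a\rangle$ has order $2$ and $a$ acts as $\sigma$, a cocycle is determined by $g=\zeta(a)$, and the only condition is $g\,\sigma(g)=1$. This is the equation of Section 1.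

**Definition (section).** Let $\pi:E\to A$ be a surjective homomorphism with kernel $G$. Then $\mathrm{Sec}(E\to A)$ is the set of homomorphisms $s:A\to E$ with $\pi s=1$.

For instance, $\mathrm{Sec}(D_4\to D_4/V)$ has two elements, sending the nontrivial coset to $sr$ or to $sr^3$.

**Lemma 1 (twisting).** Let $\pi:E\to A$ be as above and $s_0\in\mathrm{Sec}(E\to A)$. Let $A$ act on $G$ by ${}^ag=s_0(a)gs_0(a)^{-1}$. Then $\mu\mapsto\mu s_0$, where $(\mu s_0)(a)=\mu(a)s_0(a)$, is a bijection $Z^1(A,G)\to\mathrm{Sec}(E\to A)$. In particular, for $E=G\rtimes A$, the map $\zeta\mapsto(a\mapsto\zeta(a)a)$ is a bijection $Z^1(A,G)\to\mathrm{Sec}(E\to A)$.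

*Proof.* The maps $s:A\to E$ with $\pi s=1$ are exactly the maps $\mu s_0$ with $\mu:A\to G$, and $\mu$ is determined by $s$. Such a map is a homomorphism if and only if $\mu(ab)s_0(a)s_0(b)=\mu(a)s_0(a)\mu(b)s_0(b)$ for all $a,b$. Canceling $s_0(a)s_0(b)$ on the right, this says $\mu(ab)=\mu(a)\cdot s_0(a)\mu(b)s_0(a)^{-1}$, the cocycle condition. For the last sentence take $s_0(a)=a$. $\square$

So counting cocycles and counting sections are the same problem, and we may change the base section $s_0$ freely.

Here is a case with nonabelian $A$. Let $A=G=S_3$ with trivial action. The homomorphisms $S_3\to S_3$ have kernel $S_3$ (one of them), kernel $A_3$ (three, one for each involution), or trivial kernel (six automorphisms). So $|Z^1(A,G)|=10$. This is not divisible by $\gcd(|A|,|G|)=6$, but it is divisible by $\gcd(|A/A'|,|G|)=\gcd(2,6)=2$.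

Two theorems point in the same direction. Frobenius' theorem says $\#\{x\in G\mid x^n=1\}\equiv0\pmod{\gcd(n,|G|)}$; this concerns $A=C_n$ with trivial action. Yoshida's generalization says $|\mathrm{Hom}(A,G)|\equiv 0\pmod{\gcd(|A|,|G|)}$ for finite abelian $A$. The statement for all finite $A$ and all actions is Conjecture 2 (Asai–Yoshida), posed in "Groups and Generating Functions", https://repository.kulib.kyoto-u.ac.jp/dspace/bitstream/2433/82744/1/0794-03.pdf. It is true.

**Theorem A (Conjecture 2).** If a finite group $A$ acts on a finite group $G$, then $\gcd(|A/A'|,|G|)$ divides $|Z^1(A,G)|$.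

With trivial action this says $|\mathrm{Hom}(A,G)|\equiv 0\pmod{\gcd(|A/A'|,|G|)}$ for all finite $A$ and $G$. The proof uses neither Frobenius' theorem nor Yoshida's. We shall also prove the following strengthening.

**Theorem C.** Let $A$ be a finitely generated group acting on a finite group $G$, and let $K\trianglelefteq A$ with $A/K$ finite abelian.

1. For $\zeta_0\in Z^1(A,G)$, the number of $\zeta\in Z^1(A,G)$ with $\zeta|_K=\zeta_0|_K$ is divisible by $\gcd(|A/K|,|C|)$, where $C$ is the centralizer in $G$ of $\{\zeta_0(k)k:k\in K\}\subseteq G\rtimes A$.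
2. $\gcd(|A/K|,|G|)$ divides $|Z^1(A,G)|$. In particular, if $A/A'$ is infinite, then $|G|$ divides $|Z^1(A,G)|$.
3. (Sharpness) For all $m,n\ge1$ there are $A,G$ with $|A/A'|=m$, $|G|=n$, $|Z^1(A,G)|=\gcd(m,n)$.

The hard case is that of an abelian $p$-group $B$ acting on a $p$-group $G$; Sections 3 to 8 are about it. Write $B=\langle b_1\rangle\times\dots\times\langle b_r\rangle$ with $b_i$ of order $q_i$, and $E=G\rtimes B$. A homomorphism $s$ from $B$ is the same as a tuple of commuting elements $h_i=s(b_i)$ with $h_i^{q_i}=1$, and it is a section if and only if $h_i\in Gb_i$. So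
$$|Z^1(B,G)|=\#\{(h_1,\dots,h_r):\ h_i\in Gb_i,\ h_ih_j=h_jh_i,\ h_i^{q_i}=1\ \ \forall i,j\},\tag{1}$$
and the goal is divisibility by $\min(|B|,|G|)=\gcd(|B|,|G|)$.

We shall use four textbook facts.

* **(F1)** If a finite $p$-group acts by automorphisms on a finite $p$-group $X\ne1$, it fixes some $x\neq1$ in $X$. In particular a normal subgroup $X\ne1$ of a finite $p$-group $E$ meets $Z(E)$ nontrivially.
* **(F2)** If $X$ is a normal subgroup of a finite $p$-group $E$ and $d\le|X|$ is a power of $p$, there is $M\trianglelefteq E$ with $M\le X$ and $|M|=d$. (For $d>1$ take $z\in X\cap Z(E)$ of order $p$, apply induction to $X/\langle z\rangle\trianglelefteq E/\langle z\rangle$ and $d/p$, and take the preimage.)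
* **(F3)** If a $p$-group $X$ acts on a finite set $\Omega$, then $|\Omega^X|\equiv|\Omega|\pmod p$, where $\Omega^X$ is the set of fixed points.
* **(F4)** If $G$ acts on a finite set $\mathcal N$ and on a set $Y$, and $F:\mathcal N\to Y$ is $G$-equivariant, then fibers over points of one $G$-orbit have equal size. So the orbit of $y$ contributes $|G:G_y|\cdot|F^{-1}(y)|$ to $|\mathcal N|$.

## 3. One generator: norms in $p$-groups

For a cyclic group the only equation is of the form $g\,\sigma(g)\cdots\sigma^{q-1}(g)=1$. When $q\ge|G|$ it holds for every $g$.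

**Lemma 2.** Let $\sigma$ be an automorphism of $p$-power order of a $p$-group $X$ with $|X|=p^m$, and let $q=p^t$ with $t\ge m$. Then $\nu_q(g):=g\,\sigma(g)\cdots\sigma^{q-1}(g)=1$ for all $g\in X$.

*Proof.* Grouping the factors in blocks of length $p^m$ gives $\nu_{p^t}(g)=\prod_{j<p^{t-m}}\sigma^{jp^m}(\nu_{p^m}(g))$, with the product in order of increasing $j$. So it suffices to treat $t=m$. We induct on $m$; the case $m=0$ is clear. Let $m\ge1$. The elements of $Z(X)$ of order dividing $p$ form a nontrivial $p$-group on which $\langle\sigma\rangle$ acts, so by (F1) there is $z\in Z(X)$ of order $p$ with $\sigma(z)=z$. By induction in $X/\langle z\rangle$, of order $p^{m-1}$, we have $\nu_{p^{m-1}}(g)\in\langle z\rangle$. This element is fixed by $\sigma$ and its $p$-th power is $1$. Hence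
$$\nu_{p^m}(g)=\prod_{j<p}\sigma^{jp^{m-1}}(\nu_{p^{m-1}}(g))=\nu_{p^{m-1}}(g)^p=1.\qquad\square$$

This settles cyclic $B=\langle b\rangle$ of order $q$ acting on a $p$-group $G$. For $h\in E$ and $x\in G$ we have $(xh)^q=\nu_q(x)h^q$, where $\nu_q$ is formed with $\sigma=$ conjugation by $h$. If $|G|\le q$, then every element of $Gb$ has $q$-th power $1$ by Lemma 2, so there are $|G|$ cocycles. If $|G|>q$, choose by (F2) a subgroup $M\trianglelefteq E$ with $M\le G$ and $|M|=q$. If $h$ is a solution, Lemma 2 for $M$ shows that the whole coset $Mh$ consists of solutions, so the number of solutions is a multiple of $q$. In the example $G=V$ of Section 1, with $M=\{1,r^2\}$, the coset outside $V$ splits as $\{r,r^3\}\cup\{sr,sr^3\}$, and the second part is the set of solutions.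

## 4. Commuting triples in $D_4$, and a count along seven lines

For several generators, it is natural to fix $h_1$ and count the rest by induction on $r$. By (F4), with $C=C_G(h_1)$, the $G$-orbit of $h_1$ contributes $|G:C|$ times the size of a fiber. The fiber is a problem of the same kind with group $C$ and $r-1$ generators, so by induction its size is divisible by $\min(|C|,q_2\cdots q_r)$. If $|C|\le q_2\cdots q_r$, the orbit contributes a multiple of $|G|$. If $|C|>q_2\cdots q_r$, we only know that the contribution is divisible by $|G:C|\,q_2\cdots q_r$. When $C=G$, this is too small by a factor that may be as large as $q_1$.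

The loss really occurs. Let $B=C_2^3$ act trivially on $G=D_4$; the goal is divisibility by $\min(8,8)=8$. We count commuting triples from the set $\{1,z,s,sr^2,sr,sr^3\}$ of elements with square $1$, where $z=r^2$.

First count pairs. If $h_2\in\{1,z\}$, there are $6$ choices of $h_3$. If $h_2$ is one of the four reflections, its centralizer has order $4$ and consists of elements with square $1$, so there are $4$ choices. In total there are $6+6+4\cdot4=28$ commuting pairs. Now fiber triples over $h_1$.

* For $h_1=1$ and for $h_1=z$ the fiber has $28$ elements.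
* For $h_1=s$ the centralizer is $V$, and the fiber is $V\times V$, with $16$ elements. The orbit $\{s,sr^2\}$ contributes $32$.
* The orbit $\{sr,sr^3\}$ likewise contributes $32$.

The total is $28+28+32+32=120=8\cdot15$. The noncentral orbits are fine. The two central ones contribute $28$ each, which is divisible by $4$ but not by $8$. Only their sum $56$ is divisible by $8$, and fibering over $h_1$ gives no reason for this.

The way past this point is to put the number $56$ into a larger table. For $w=(w_1,w_2,w_3)\in\{1,z\}^3$ let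
$$\Phi(w)=\#\{\text{commuting }(h_1,h_2,h_3):\ h_1=w_1,\ h_2^2=w_2,\ h_3^2=w_3\}.$$
Since $w_1$ is central, $\Phi(w)$ is the number of commuting pairs with squares $w_2,w_3$. For squares $(1,1)$ this is $28$. For squares $(1,z)$ we need $h_3\in\{r,r^{-1}\}$ and $h_2\in\{1,z\}$, which gives $4$; similarly $(z,1)$ gives $4$. For $(z,z)$ both lie in $\{r,r^{-1}\}$, which gives $4$ again. The unknown $56$ is the sum of $\Phi$ over $\{(1,1,1),(z,1,1)\}$, a line through the origin if we view $\{1,z\}^3$ as $\mathbb F_2^3$. There are seven lines through the origin. On each of the other six the sum is $28+4=32$. The sum of $\Phi$ over the whole table is $2(28+4+4+4)=80$. Adding up the seven lines counts the origin seven times and everything else once, so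
$$56+6\cdot32=80+6\cdot28 .$$
Suppose we knew in advance that the total $80$ is divisible by $8$, that $\Phi(1)$ is divisible by $4$, and that the six other lines have sums divisible by $8$. As the number of lines is odd, the coefficient $6$ is even. So the identity forces the seventh line sum, $56$, to be divisible by $8$.

Why should the six other lines be easier than the first? Take the line through $(1,z,1)$. Its sum counts commuting triples with $h_1=1$, $h_2^4=1$ (and $h_2^2\in\{1,z\}$, which is automatic), $h_3^2=1$. The exponents $(2,2,2)$ have become $(1,4,2)$: a factor $2$ has moved from the first exponent to the second. With an exponent equal to $1$, fibering over that coordinate loses nothing, because the product of the remaining exponents is still $8$. For the line through $(z,z,1)$, the substitution $h_1^*=h_1h_2^{-2}$ leads to the same situation.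

To run this argument by induction we need a class of problems closed under all these operations. Fibers prescribe powers of the $h_i$ other than $1$, so we allow conditions $h_i^{q_i}=c_i$. Summing over the table prescribes powers only modulo a normal subgroup, so we allow conditions $h_i^{q_i}\in c_iZ$. And the cosets $Gf_i$ must be arbitrary.

## 5. Commuting tuples with powers prescribed modulo a normal subgroup

**Theorem B.** Let $p$ be a prime, $E$ a finite $p$-group, and $Z\le G$ normal subgroups of $E$ with $E/G$ abelian. Let $r\ge 1$, $f_1,\dots,f_r\in E$, let $q_1,\dots,q_r\ge 1$ be powers of $p$, and let $c_1,\dots,c_r\in E$ be such that each $c_iZ$ centralizes $G/Z$ in $E/Z$. Put $Q=q_1\cdots q_r$ and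
$$\mathcal N=\{(h_1,\dots,h_r): h_i\in Gf_i,\ h_ih_j=h_jh_i,\ h_i^{q_i}\in c_iZ\ \ \forall i,j\}.$$
Then $|Z|\cdot\min(|G/Z|,Q)$ divides $|\mathcal N|$.

**Definition (datum).** We call $(E,G,Z;f,c,q)$ satisfying these hypotheses a datum, and $\mathcal N$ its set.

For example, $E=D_4$, $G=V$, $r=1$, $f=sr$, $q=2$, $c=1$ with $Z=1$ gives $\mathcal N=\{sr,sr^3\}$, and the theorem predicts divisibility by $\min(4,2)=2$. With $Z=\{1,r^2\}$ instead, all of $r,r^3,sr,sr^3$ qualify, and the theorem predicts divisibility by $2\cdot\min(2,2)=4$.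

For $Z=1$ and $c_i=1$ the set $\mathcal N$ can be that of (1). For $Z=G$ and $\mathcal N\ne\emptyset$, it consists of all commuting tuples in the prescribed cosets, and the theorem says that their number is divisible by $|G|$. The modulus is best possible as a function of $|Z|,|G/Z|,Q$. Take $E=G=C_{p^n}$, $Z=C_{p^d}$ with $d\le n$, $r=1$, $q=p^s$, $f=c=1$. Then $\mathcal N=\{h:h^{p^s}\in C_{p^d}\}=\{h:h^{p^{d+s}}=1\}$ has $p^{\min(n,d+s)}=|Z|\min(|G/Z|,Q)$ elements.

Two remarks are used constantly.

**(R1)** *$G$ acts on $\mathcal N$ by simultaneous conjugation.* Commutation is preserved. For $g\in G$ we have $gh_ig^{-1}=g\,(h_ig^{-1}h_i^{-1})\,h_i\in Gh_i=Gf_i$, and $g(c_iZ)g^{-1}=c_iZ$ because $c_iZ$ centralizes $G/Z$.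

**(R2)** *Changing the datum.* The set $\mathcal N$ depends only on $G$, $Z$, the cosets $Gf_i$ and $c_iZ$, and the $q_i$. If $h^0\in\mathcal N$, we may therefore replace $f_i$ by $h_i^0$, $c_i$ by $(h_i^0)^{q_i}\in c_iZ$, and $E$ by $G\langle h_1^0,\dots,h_r^0\rangle$. More generally, if $G_1\le G$ is normalized by commuting elements $h_i^0$, then $E_1=G_1\langle h_1^0,\dots,h_r^0\rangle$ is a group, $G_1\trianglelefteq E_1$, and $E_1/G_1$ is abelian, being a quotient of $\langle h_1^0,\dots,h_r^0\rangle$.

We also note that $h\in Gf$ implies $h^m\in Gf^m$, since $G$ is normal.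

We prove Theorem B by induction on the quadruple
$$(Q,\ r,\ |G|,\ \min_iq_i),$$
ordered lexicographically, with $p$ fixed. The theorem is assumed for all data with a smaller quadruple. We may assume $\mathcal N\ne\emptyset$.

## 6. Large $G/Z$, one coordinate, and an exponent equal to $1$

**Step 0.** *The purpose is to reduce to $|G/Z|\le Q$.* Suppose $|G/Z|>Q$. By (F2) in $E/Z$ there is $M\trianglelefteq E$ with $Z\le M\le G$ and $|M/Z|=Q$. Partition $\mathcal N$ according to the tuple of cosets $(Mh_1,\dots,Mh_r)$. The class of $h^0\in\mathcal N$ consists of the commuting tuples with $h_i\in Mh_i^0$ and $h_i^{q_i}\in c_iZ=(h_i^0)^{q_i}Z$. It is the set of the datum with big group $M\langle h_1^0,\dots,h_r^0\rangle$, groups $Z\le M$, cosets $Mh_i^0$, the elements $(h_i^0)^{q_i}$ and the same exponents. This is a datum: the quotient by $M$ is abelian by (R2), and $(h_i^0)^{q_i}Z=c_iZ$ centralizes $M/Z\le G/Z$. It has the same $Q$ and $r$ but $|M|<|G|$. By induction the class has size divisible by $|Z|\min(|M/Z|,Q)=|Z|Q$. Hence so does $\mathcal N$, as required.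

From now on $|G/Z|\le Q$, and we must show that $|G|$ divides $|\mathcal N|$.

**Step 1.** *The purpose is to settle $r=1$.* Let $h^0\in\mathcal N$ and let bars denote images in $E/Z$. Let $\sigma$ be conjugation by $\bar h^0$ on $G/Z$; it has $p$-power order. For $g\in G$,
$$(\bar g\bar h^0)^{q}=\nu_q(\bar g)(\bar h^0)^q=(\bar h^0)^q=\bar c$$
by Lemma 2, since $|G/Z|\le Q=q$. So $\mathcal N=Gh^0$ and $|\mathcal N|=|G|$.

**Step 2.** *The purpose is to settle $r\ge2$ when some exponent is $1$; this is where fibering over one coordinate loses nothing.* Renumber so that $q_1=1$. The map $\mathcal N\to E$, $h\mapsto h_1$, is $G$-equivariant by (R1). The orbit of $h_1$ has size $|G:C|$ with $C=C_G(h_1)$. Consider a nonempty fiber over $h_1$, containing $(h_1,h_2^0,\dots,h_r^0)$. Put $Z_1=Z\cap C$ and $c_i^0=(h_i^0)^{q_i}\in c_iZ$ for $i\ge2$.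

The $h_i^0$ commute with $h_1$ and normalize $G$ and $Z$, so they normalize $C$ and $Z_1$; also $C$ normalizes $Z_1$. The fiber consists of the commuting tuples $(h_2,\dots,h_r)$ such that
$$h_i\in Gh_i^0\cap C_E(h_1)=Ch_i^0,\qquad h_i^{q_i}\in c_i^0Z .$$
Both $h_i^{q_i}$ and $c_i^0$ lie in $C_E(h_1)$, so the last condition means $(c_i^0)^{-1}h_i^{q_i}\in Z\cap C_E(h_1)=Z_1$, that is, $h_i^{q_i}\in c_i^0Z_1$. Moreover $c_i^0Z_1$ centralizes $C/Z_1$: commutators of $c_i^0$ with elements of $C$ lie in $Z$, because $c_i^0Z=c_iZ$ centralizes $G/Z$, and they lie in $C$, because $c_i^0$ normalizes $C$.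

So the fiber is the set of a datum with big group $C\langle h_2^0,\dots,h_r^0\rangle$, groups $Z_1\le C$, length $r-1$, and product $q_2\cdots q_r=Q$. Since $|C/Z_1|=|CZ/Z|\le|G/Z|\le Q$, the induction hypothesis (same $Q$, smaller $r$) says that the fiber has size divisible by $|Z_1|\cdot|C/Z_1|=|C|$. By (F4) each orbit contributes a multiple of $|G:C|\,|C|=|G|$.

There remains the case $r\ge2$ and all $q_i\ge p$.

**Step 3a.** *The purpose is to settle $G=Z$.* Since $\mathcal N\neq\emptyset$, some $h^0$ satisfies $(h_i^0)^{q_i}\in c_iG$, and then $h_i^{q_i}\in G(h_i^0)^{q_i}=c_iG$ for every $h_i\in Gf_i$. So the power conditions are vacuous and $\mathcal N$ is the set of all commuting tuples in $\prod Gf_i$. It is also the set of the datum with all exponents $1$ and $c_i=f_i$, since $f_iZ$ centralizes the trivial group $G/Z$. Its product is $1<Q$, so by induction $|Z|\min(1,1)=|G|$ divides $|\mathcal N|$.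

From now on $G\ne Z$. Put $\bar E=E/Z$ and $\bar G=G/Z$; bars denote images in $\bar E$.

## 7. Discarding powers that do not centralize $G/Z$

In the example of Section 4 the noncentral $h_1$ contributed multiples of $|G|$. The following lemma is the general form of this: fiber over $\bar h_i^{q_i/p}$ instead of $h_i$.

**Lemma 3.** Let $(E,G,Z;f,c,q)$ be any datum with product $Q$ and $|G/Z|\le Q$, and let $q_i\ge p$ for some $i$. Put $\mathcal N^{(i)}=\{h\in\mathcal N:\ \bar h_i^{\,q_i/p}\text{ centralizes }\bar G\}$. If Theorem B holds for all data with product $Q/p$, then $|\mathcal N|\equiv|\mathcal N^{(i)}|\pmod{|G|}$.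

*Proof.* The map $h\mapsto\bar h_i^{\,q_i/p}\in\bar E$ is $G$-equivariant. Consider a nonempty fiber over $\bar u$, containing $h^0$, with $u=(h_i^0)^{q_i/p}$. Let $H\ge Z$ be the preimage in $G$ of $C_{\bar G}(\bar u)$; it is the stabilizer of $\bar u$ in $G$. Assume $H\ne G$, that is, $\bar u$ does not centralize $\bar G$.

We describe the fiber. Let $h$ be in it. Each $\bar h_j$ commutes with $\bar h_i^{q_i/p}=\bar u$, and so does each $\bar h_j^0$. Writing $h_j=gh_j^0$ with $g\in G$, we see that $\bar g$ commutes with $\bar u$, so $h_j\in Hh_j^0$. For the same reason each $h_j^0$ normalizes $H$. Also $h_i^{q_i/p}\in uZ$, and $h_j^{q_j}\in c_jZ$ for $j\ne i$. Conversely, a commuting tuple with these properties lies in $\mathcal N$ and in the fiber, because $\bar h_i^{q_i/p}=\bar u$ implies $\bar h_i^{q_i}=\bar u^p=(\bar h_i^0)^{q_i}=\bar c_i$.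

So the fiber is the set of a datum with big group $H\langle h_1^0,\dots,h_r^0\rangle$, groups $Z\le H$, cosets $Hh_j^0$, exponent $q_i/p$ in place $i$ and $q_j$ elsewhere, and prescribed classes $uZ$ and $(h_j^0)^{q_j}Z=c_jZ$. These classes centralize $H/Z$: for $uZ$ this is the definition of $H$, and for $c_jZ$ it holds because $H\le G$. The product is $Q/p$, and $|H/Z|\le|G/Z|/p\le Q/p$. By Theorem B the fiber has size divisible by $|Z|\cdot|H/Z|=|H|$. The orbit of $\bar u$ has size $|G:H|$, so it contributes a multiple of $|G|$. The remaining fibers, those with $H=G$, make up $\mathcal N^{(i)}$. $\square$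

In our induction, Theorem B is available for all data with product $Q/p$, because $Q$ is the first entry of the quadruple. So Lemma 3 may be applied to any datum with product $Q$ and $|G/Z|\le Q$.

## 8. Line sums in $P^r$

**Step 3b.** *The purpose is to settle the remaining case: $r\ge2$, all $q_i\ge p$, $G\ne Z$, $|G/Z|\le Q$.* Number the coordinates so that $q_1=\min_iq_i$. Put
$$\check q_1=q_1/p,\qquad\check q_i=q_i\quad(i\ge2),$$
so that $\check q_1\cdots\check q_r=Q/p$. By Lemma 3, $|\mathcal N|\equiv|\mathcal N^{(1)}|\pmod{|G|}$. If $\mathcal N^{(1)}=\emptyset$ we are done. Otherwise fix $h^0\in\mathcal N^{(1)}$. By (R2) we may assume $f_i=h_i^0$ and $E=G\langle f_1,\dots,f_r\rangle$; the $f_i$ now commute. This changes neither $\mathcal N$, nor $\mathcal N^{(1)}$, nor the quadruple.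

Put $a_i=\bar f_i^{\,\check q_i}$. Each $a_i$ centralizes $\bar G$: for $i=1$ because $h^0\in\mathcal N^{(1)}$, and for $i\ge2$ because $a_i=\bar f_i^{q_i}=\bar c_i$. Each $a_i$ commutes with all $\bar f_j$. Hence $a_i\in Z(\bar E)$. Let
$$P=\{x\in Z(\bar E)\cap\bar G:\ x^p=1\}.$$
This is an elementary abelian $p$-group. Its rank $\kappa$ is at least $1$ by (F1), since $1\ne\bar G\trianglelefteq\bar E$. For $w\in P^r$ let
$$\Phi(w)=\#\{(h_1,\dots,h_r)\text{ commuting}:\ h_i\in Gf_i,\ \bar h_i^{\,\check q_i}=a_iw_i\ \ \forall i\}.$$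
For $\varepsilon\in\mathbb F_p^r$ and $x\in P$ put $x^\varepsilon=(x^{\varepsilon_1},\dots,x^{\varepsilon_r})\in P^r$. Let $e_1=(1,0,\dots,0)$.

**(i)** *Our unknown is one line sum:* $|\mathcal N^{(1)}|=\sum_{x\in P}\Phi(x^{e_1})$.

Let $h\in\mathcal N^{(1)}$ and $y=\bar h_1^{\check q_1}$. Then $y$ centralizes $\bar G$ by definition of $\mathcal N^{(1)}$, and it commutes with all $\bar h_j$. Since $\bar h_j\in\bar G\bar f_j$, we have $\bar E=\bar G\langle\bar h_1,\dots,\bar h_r\rangle$, so $y\in Z(\bar E)$. Also $y\in\bar Ga_1$, and $y^p=\bar h_1^{q_1}=\bar c_1=\bar f_1^{q_1}=a_1^p$. As $y$ and $a_1$ are central, $x=ya_1^{-1}$ satisfies $x^p=1$ and lies in $P$. For $i\ge2$, $\bar h_i^{\check q_i}=\bar c_i=a_i$. So $h$ is counted by $\Phi(x^{e_1})$ for exactly this $x$. Conversely, let $h$ be counted by $\Phi(x^{e_1})$. Then $\bar h_1^{\check q_1}=a_1x$ is central, so it centralizes $\bar G$; and $\bar h_1^{q_1}=(a_1x)^p=a_1^p=\bar c_1$, and $\bar h_i^{q_i}=a_i=\bar c_i$ for $i\ge2$. So $h\in\mathcal N^{(1)}$.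

**(ii)** *Each single value is nearly good enough:* $\Phi(w)\equiv0\pmod{|G|/p}$ for all $w\in P^r$.

$\Phi(w)$ is the size of the set of a datum with groups $Z\le G$, cosets $Gf_i$, exponents $\check q_i$, and prescribed elements lifting $a_iw_i$. The elements $a_iw_i$ are central in $\bar E$, so they centralize $\bar G$. The product is $Q/p$, so by induction $\Phi(w)$ is divisible by $|Z|\min(|G/Z|,Q/p)$. Since $|G/Z|\le Q$ and all these numbers are powers of $p$, this is a multiple of $|Z|\,|G/Z|/p=|G|/p$.

**(iii)** *Table sums are good:* for every subgroup $\ell\le P$ of order $p$, $\sum_{w\in\ell^r}\Phi(w)\equiv0\pmod{|G|}$.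

Let $W\le G$ be the preimage of $\ell$; it is normal in $E$ because $\ell\le Z(\bar E)$. Let $\tilde a_i\in E$ lift $a_i$. The sum counts the commuting tuples with $h_i\in Gf_i$ and $\bar h_i^{\check q_i}\in a_i\ell$ for all $i$, that is, $h_i^{\check q_i}\in\tilde a_iW$. This is the set of a datum with $W$ in place of $Z$; the element $\tilde a_i$ centralizes $G$ modulo $Z$, so also modulo $W$. Its product is $Q/p$, and $|G/W|=|G/Z|/p\le Q/p$. By induction the sum is divisible by $|W|\,|G/W|=|G|$.

**(iv)** *All the other line sums are good:* for every $\varepsilon\in\mathbb F_p^r\setminus\mathbb F_pe_1$, $\sum_{x\in P}\Phi(x^\varepsilon)\equiv0\pmod{|G|}$.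

*Choice of $k$.* For $j\ge2$ we have $\check q_1=q_1/p<q_1\le q_j=\check q_j$. Some $\varepsilon_j$ with $j\ge2$ is nonzero. So the maximum of $\check q_j$ over $\{j:\varepsilon_j\neq0\}$ is attained at some $k\ge2$. Replacing $\varepsilon$ by $\lambda\varepsilon$ with $\lambda\in\mathbb F_p^\times$ does not change the sum, because $x\mapsto x^\lambda$ is a bijection of $P$. So assume $\varepsilon_k=1$.

*Substitution.* For $j\ne k$ let $s_j\in\{0,\dots,p-1\}$ represent $\varepsilon_j$. Put $m_j=s_j\check q_k/\check q_j$ if $s_j\ne0$ and $m_j=0$ otherwise. By the choice of $k$ these are integers. Consider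
$$h_j^*=h_jh_k^{-m_j}\quad(j\ne k),\qquad h_k^*=h_k .$$
This is a bijection from the commuting tuples in $\prod Gf_i$ onto the commuting tuples in $\prod Gf_i^*$, where $f_j^*=f_jf_k^{-m_j}$ for $j\neq k$ and $f_k^*=f_k$; its inverse is $h_j=h_j^*(h_k^*)^{m_j}$. Since the entries commute and $m_j\check q_j=s_j\check q_k$,
$$(\bar h_j^*)^{\check q_j}=\bar h_j^{\check q_j}\,\bar h_k^{-s_j\check q_k}\qquad(j\ne k).$$
We claim that a tuple $h$ satisfies $\bar h_i^{\check q_i}=a_ix^{\varepsilon_i}$ for all $i$ and some $x\in P$ if and only if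
$$(\bar h_j^*)^{\check q_j}=a_j^*:=a_ja_k^{-s_j}\quad(j\ne k),\qquad(\bar h_k^*)^{\check q_k}\in a_kP.\tag{2}$$
If it does, then $\bar h_k^{\check q_k}=a_kx$, and $(\bar h_j^*)^{\check q_j}=a_jx^{s_j}(a_kx)^{-s_j}=a_ja_k^{-s_j}$. Conversely, given (2), define $x\in P$ by $\bar h_k^{\check q_k}=a_kx$; then $\bar h_j^{\check q_j}=a_ja_k^{-s_j}(a_kx)^{s_j}=a_jx^{s_j}$. The element $x$ is unique since $\varepsilon_k=1$. Therefore $\sum_{x\in P}\Phi(x^\varepsilon)$ is the number of commuting tuples $h^*\in\prod Gf_i^*$ with (2).

*A new datum.* Consider the datum with groups $Z\le G$ in $E$, cosets $Gf_i^*$, exponents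
$$q_j^*=\check q_j\quad(j\ne k),\qquad q_k^*=p\,\check q_k,$$
and $c_i^*$ lifting $a_j^*$ for $i=j\ne k$ and $a_k^p$ for $i=k$. The prescribed classes are central in $\bar E$, so this is a datum. Its product is $p\cdot Q/p=Q$. Let $\mathcal N^*$ be its set. We claim that the tuples with (2) are exactly $\mathcal N^{*(k)}$. Let $h^*\in\mathcal N^{*(k)}$ and $y=(\bar h_k^*)^{\check q_k}=(\bar h_k^*)^{q_k^*/p}$. Then $y$ centralizes $\bar G$ and commutes with all $\bar h_j^*$. As $G\langle f_1^*,\dots,f_r^*\rangle=G\langle f_1,\dots,f_r\rangle=E$, we have $\bar E=\bar G\langle\bar h_1^*,\dots,\bar h_r^*\rangle$, so $y\in Z(\bar E)$. Moreover $y\in\bar Ga_k$ and $y^p=a_k^p$, so $ya_k^{-1}\in P$ and (2) holds. Conversely, given (2), $(\bar h_k^*)^{\check q_k}$ is central, so it centralizes $\bar G$, and its $p$-th power is $a_k^p$. Hence $h^*\in\mathcal N^{*(k)}$.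

*Induction.* By Lemma 3, $|\mathcal N^{*(k)}|\equiv|\mathcal N^*|\pmod{|G|}$. The datum of $\mathcal N^*$ has the same $Q$, $r$ and $|G|$. Since $k\ge2$, we have $\min_iq_i^*\le q_1^*=q_1/p<q_1=\min_iq_i$. So the induction hypothesis applies and $|\mathcal N^*|$ is divisible by $|Z|\min(|G/Z|,Q)=|G|$. This proves (iv).

**(v)** *The last line sum is good, by counting lines.* Let $T\subset P^r$ be the set of $w\ne1$ whose coordinates generate a subgroup of order $p$. Fix a representative $\varepsilon$ of each point of $\mathbb P^{r-1}(\mathbb F_p)$, choosing $e_1$ for its own point.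

Let $w\in T$, let $\ell$ be the subgroup generated by its coordinates, and let $x_0$ generate $\ell$. Then $w=x_0^\delta$ for a unique $\delta\in\mathbb F_p^r\setminus\{0\}$, and $\delta=\lambda\varepsilon$ for a unique representative $\varepsilon$ and a unique $\lambda\in\mathbb F_p^\times$, so $w=(x_0^\lambda)^\varepsilon$. Any $x\ne1$ with $w=x^{\varepsilon'}$ generates $\ell$, so it is a power of $x_0$. It follows that $w=x^\varepsilon$ for exactly one representative $\varepsilon$ and exactly one $x\ne1$. Also $w$ lies in $\ell'^r$ for exactly one $\ell'\le P$ of order $p$, namely $\ell'=\ell$. Conversely, all $x^\varepsilon$ with $x\ne1$, and all elements of $\ell^r\setminus\{1\}$, lie in $T$.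

Put $R_m=(p^m-1)/(p-1)$. There are $R_r$ points $[\varepsilon]$ and $R_\kappa$ subgroups $\ell$. Hence
$$\sum_{[\varepsilon]}\sum_{x\in P}\Phi(x^\varepsilon)=R_r\Phi(1)+\sum_{w\in T}\Phi(w),\qquad\sum_{\ell}\sum_{w\in\ell^r}\Phi(w)=R_\kappa\Phi(1)+\sum_{w\in T}\Phi(w),$$
and so
$$\sum_{[\varepsilon]\in\mathbb P^{r-1}(\mathbb F_p)}\ \sum_{x\in P}\Phi(x^\varepsilon)=\sum_{\ell}\ \sum_{w\in\ell^r}\Phi(w)+(R_r-R_\kappa)\,\Phi(1).\tag{3}$$
Since $r,\kappa\ge1$, we have $R_r\equiv R_\kappa\equiv1\pmod p$. By (ii), $(R_r-R_\kappa)\Phi(1)\equiv0\pmod{|G|}$. By (iii), the double sum on the right is $\equiv0\pmod{|G|}$. By (iv), all terms on the left with $[\varepsilon]\ne[e_1]$ are $\equiv0\pmod{|G|}$. Therefore $\sum_{x\in P}\Phi(x^{e_1})\equiv0\pmod{|G|}$, and by (i)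
$$|\mathcal N|\equiv|\mathcal N^{(1)}|\equiv0\pmod{|G|}.$$
This completes the induction and proves Theorem B. $\blacksquare$

In the example of Section 4 we have $Z=1$, $f_i=a_i=1$, $\check q=(1,2,2)$, $P=\{1,z\}$, $R_3=7$, $R_1=1$, and (3) reads $56+6\cdot32=80+6\cdot28$.

**Proposition 4.** If an abelian $p$-group $B$ acts on a finite $p$-group $G$, then $\min(|B|,|G|)$ divides $|Z^1(B,G)|$.

*Proof.* Here $B$ is finite. For $B=1$ there is nothing to prove. Otherwise use (1), and apply Theorem B to $E=G\rtimes B$, $Z=1$, $f_i=b_i$, $c_i=1$, for which $Q=|B|$. $\square$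

## 9. Arbitrary $G$: weighting sections by fixed points on $(E/S)^N$

Now let $B$ be an abelian $p$-group acting on an arbitrary finite group $G$, and $E=G\rtimes B$. Every image $s(B)$ is a $p$-group, so it lies in a Sylow $p$-subgroup of $E$, and sections into one Sylow subgroup are counted by Proposition 4. The difficulty is that different sections lie in different numbers of Sylow subgroups. For $B=C_2=\langle b\rangle$ acting trivially on $S_3$ and $p=2$, there are four sections $b\mapsto gb$, with $g=1$ or $g$ a transposition. The first lies in all three Sylow $2$-subgroups of $S_3\times C_2$, each of the others in one. Counting over Sylow subgroups gives $3+1+1+1=6$ and not $4$. The weights are prime to $p$ but not equal. The cure is to raise them to a power that makes them $1$ modulo a high power of $p$.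

**Proposition 5.** If an abelian $p$-group $B$ acts on an arbitrary finite group $G$, then $p^e$ divides $|Z^1(B,G)|$, where $p^e=\min(|B|,|G|_p)$.

*Proof.* Let $E=G\rtimes B$ with projection $\pi:E\to B$, let $\mathcal S=\mathrm{Sec}(E\to B)$, and let $S$ be a Sylow $p$-subgroup of $E$. For a $p$-subgroup $J\le E$ let $n(J)=\#\{s\in\mathcal S:s(B)\le J\}$.

**Step 1.** *The purpose is to show that $\sum_{s\in\mathcal S}|(E/J)^{s(B)}|$ is divisible by $p^e$ for every $p$-subgroup $J$.* For $x\in E$ and $s\in\mathcal S$ the map $b\mapsto xs(b)x^{-1}$ is again a section, since $\pi(x)\,b\,\pi(x)^{-1}=b$ in the abelian group $B$. So $n(xJx^{-1})=n(J)$. The coset $xJ$ is fixed by $s(B)$ if and only if $s(B)\le xJx^{-1}$. Hence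
$$\sum_{s\in\mathcal S}|(E/J)^{s(B)}|=\sum_{xJ\in E/J}n(xJx^{-1})=|E:J|\,n(J).$$
If $n(J)=0$ we are done. Otherwise $J$ contains the image of a section, so $J$ maps onto $B$ with kernel $J\cap G$, and $|E:J|=|G:J\cap G|$. By Lemma 1 and Proposition 4, $n(J)=|\mathrm{Sec}(J\to B)|=|Z^1(B,J\cap G)|$ for a suitable action of $B$ on the $p$-group $J\cap G$, and this is divisible by $\min(|B|,|J\cap G|)$. If the minimum is $|B|$, then $|E:J|\,n(J)$ is divisible by $|B|$. If it is $|J\cap G|$, then $|E:J|\,n(J)$ is divisible by $|G:J\cap G|_p\,|J\cap G|=|G|_p$. In both cases it is divisible by $p^e$.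

**Step 2.** *The purpose is to choose an $E$-set on which all sections have weight $1$ modulo $p^{e+1}$.* Let $N=(p-1)p^e$ and let $\Omega=(E/S)^N$ with diagonal action of $E$. Every point stabilizer is an intersection of conjugates of $S$, hence a $p$-group. So $\Omega$ is a disjoint union of $E$-sets isomorphic to $E/J$ with $J$ a $p$-group, and by Step 1
$$\sum_{s\in\mathcal S}|\Omega^{s(B)}|\equiv0\pmod{p^e}.$$
Let $X$ be a $p$-subgroup of $E$. By (F3), $|(E/S)^X|\equiv|E:S|\not\equiv0\pmod p$. As $N=\varphi(p^{e+1})$, Euler's theorem gives $|\Omega^X|=|(E/S)^X|^N\equiv1\pmod{p^{e+1}}$. Applying this to $X=s(B)$ we get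
$$|\mathcal S|\equiv\sum_{s\in\mathcal S}|\Omega^{s(B)}|\equiv0\pmod{p^e},$$
and $|\mathcal S|=|Z^1(B,G)|$ by Lemma 1. $\square$

## 10. Arbitrary $A$: restriction to a normal subgroup $K$

To pass from $A$ to an abelian quotient $A/K$, we sort sections by their restriction to $K$. The sections with a given restriction are again counted by cocycles, of the quotient.

**Lemma 6.** Let a finitely generated group $A$ act on a finite group $G$, let $K\trianglelefteq A$, $E=G\rtimes A$, $s_0\in\mathrm{Sec}(E\to A)$, $\tau=s_0|_K$, $C=C_G(\tau(K))$. Then $A/K$ acts on $C$ by conjugation through $s_0$, and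
$$\#\{s\in\mathrm{Sec}(E\to A):\ s|_K=\tau\}=|Z^1(A/K,C)|.$$

*Proof.* Since $K\trianglelefteq A$, the group $s_0(A)$ normalizes $\tau(K)=s_0(K)$. It also normalizes $G$, so it normalizes $C$. And $\tau(K)$ centralizes $C$. So conjugation through $s_0$ gives an action of $A/K$ on $C$.

By Lemma 1 the sections are $s=\mu s_0$ with $\mu\in Z^1(A,G)$ for the action of $A$ on $G$ through $s_0$. Then $s|_K=\tau$ if and only if $\mu|_K=1$. Let $\mu$ be such a cocycle, $a\in A$ and $k\in K$. The cocycle condition gives
$$\mu(ak)=\mu(a)\cdot{}^a\mu(k)=\mu(a),\qquad\mu(ka)=\mu(k)\cdot{}^k\mu(a)=\tau(k)\mu(a)\tau(k)^{-1}.$$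
Since $ka=a(a^{-1}ka)$ with $a^{-1}ka\in K$, the first formula also gives $\mu(ka)=\mu(a)$. Hence $\mu(a)$ commutes with every $\tau(k)$, so $\mu(a)\in C$, and $\mu$ factors through a cocycle $A/K\to C$. Conversely, a cocycle $\lambda:A/K\to C$ gives $\mu(a)=\lambda(aK)$, which is a cocycle $A\to G$ for the $s_0$-action with $\mu|_K=1$. These two constructions are inverse to each other. $\square$

**Proposition 7.** Let a finitely generated group $A$ act on a finite group $G$, and let $K\trianglelefteq A$ with $A/K$ a finite abelian $p$-group. Then $\min(|A/K|,|G|_p)$ divides $|Z^1(A,G)|$.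

*Proof.* Let $E=G\rtimes A$. The set $\mathrm{Sec}(E\to A)$ is finite, since a section is determined by its values on finitely many generators $a$, and $s(a)\in Ga$. The group $G$ acts on it by conjugation, because $G$ is in the kernel of $E\to A$, and restriction to $K$ is $G$-equivariant. The stabilizer in $G$ of $\tau=s_0|_K$ is $C=C_G(\tau(K))$. By (F4) and Lemma 6, the $G$-orbit of $\tau$ contributes
$$|G:C|\cdot|Z^1(A/K,C)|\tag{4}$$
sections. By Proposition 5 this is divisible by $|G:C|_p\min(|A/K|,|C|_p)$. The last number is $|G|_p$ or a multiple of $|A/K|$, according to which term is the minimum. So it is divisible by $\min(|A/K|,|G|_p)$. Sum over orbits and use Lemma 1. $\square$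

*Proof of Theorem A.* Fix a prime $p$ and let $K\trianglelefteq A$ be the kernel of the composite of $A\to A/A'$ with the projection onto the Sylow $p$-subgroup of the abelian group $A/A'$. Then $A/K$ is an abelian $p$-group of order $|A/A'|_p$. By Proposition 7, $\min(|A/A'|_p,|G|_p)$ divides $|Z^1(A,G)|$. This is the $p$-part of $\gcd(|A/A'|,|G|)$. Since $p$ was arbitrary, $\gcd(|A/A'|,|G|)$ divides $|Z^1(A,G)|$. $\blacksquare$

## 11. Cocycles with given restriction, and groups with infinite abelianization

*Proof of Theorem C.* (1) Let $s_0(a)=\zeta_0(a)a$ be the section of $E=G\rtimes A$ belonging to $\zeta_0$. Then $\tau(K)=\{\zeta_0(k)k:k\in K\}$, and $\zeta|_K=\zeta_0|_K$ if and only if the section of $\zeta$ restricts to $\tau$ on $K$. By Lemma 6 the number in question is $|Z^1(A/K,C)|$. Theorem A, applied to the finite abelian group $A/K$ acting on $C$, shows that it is divisible by $\gcd(|A/K|,|C|)$.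

(2) As in the proof of Proposition 7, each $G$-orbit of restrictions to $K$ contributes the number (4), and by (1) this is a multiple of
$$|G:C|\gcd(|A/K|,|C|)=\gcd(|G:C|\,|A/K|,\ |G|),$$
which is a multiple of $\gcd(|A/K|,|G|)$. Summing over orbits gives the first claim. If $A/A'$ is infinite, it is a finitely generated abelian group of positive rank, so it maps onto $\mathbb Z$ and hence onto a cyclic group of order $|G|$. Let $K$ be the kernel of the resulting map from $A$; then $\gcd(|A/K|,|G|)=|G|$.

(3) Let $A=C_m$ act trivially on $G=C_n$. A homomorphism $C_m\to C_n$ is determined by the image of a generator, which can be any $x\in C_n$ with $x^m=1$, and there are $\gcd(m,n)$ such elements. So $|Z^1(A,G)|=\gcd(m,n)$, while $|A/A'|=m$ and $|G|=n$. Thus $\gcd(|A/A'|,|G|)$ cannot be improved as a function of $|A/A'|$ and $|G|$. $\blacksquare$
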